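# Spectral synthesis on coset spaces: the compact subgroup need not be open

## 1. Open compact subgroups, where synthesis is a one-line truncation

Let $G$ be a locally compact group with left Haar measure, and let $\lambda$ be the left regular representation on $L^2(G)$, $(\lambda(x)f)(y)=f(x^{-1}y)$. The **Fourier algebra** $A(G)$ is the set of coefficient functions $x\mapsto\langle\lambda(x)f,g\rangle$ with $f,g\in L^2(G)$. The norm $\|u\|_{A(G)}$ is the least value of $\|f\|_2\|g\|_2$ over all such representations of $u$. It is a commutative Banach algebra of functions in $C_0(G)$ under pointwise multiplication.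

Let $K$ be a compact subgroup with normalized Haar measure $dk$, let $G/K$ be the space of left cosets with the quotient topology, and let $q:G\to G/K$ be the quotient map.

**Definition.** $A(G/K)=\{u:G/K\to\mathbb C:\ u\circ q\in A(G)\}$, with $\|u\|_{A(G/K)}=\|u\circ q\|_{A(G)}$.

We identify functions on $G/K$ with right $K$-invariant functions on $G$ and write $\|\cdot\|_A$ for the norm. Since $K$ is compact, "compact support" means the same thing upstairs and downstairs. By results of Forrest, $A(G/K)$ is a regular semisimple commutative Banach algebra whose Gelfand space is $G/K$, with $xK$ acting as $u\mapsto u(xK)$.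

**Definition.** For a closed set $E\subseteq G/K$ put
$$k(E)=\{u\in A(G/K):u=0\text{ on }E\},\qquad j(E)=\{u\in A(G/K):u\text{ has compact support disjoint from }E\}.$$
The set $E$ is a *set of synthesis* if $\overline{j(E)}=k(E)$. *Spectral synthesis holds* for $A(G/K)$ if every closed subset of $G/K$ is a set of synthesis.

Always $\overline{j(E)}\subseteq k(E)$, because $k(E)$ is closed. Two trivial examples: $E=G/K$ is a set of synthesis, since $k(E)=0$; and $E=\emptyset$ is a set of synthesis exactly when compactly supported functions are dense, which we check in a moment.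

We use the following standard facts (Eymard 1964; Hewitt–Ross II, §34).

**(F1)** For $F,g\in L^2(G)$ the function $x\mapsto\int F(xy)g(y)\,dy$ lies in $A(G)$ with norm at most $\|F\|_2\|g\|_2$. Indeed the substitution $z=xy$ turns it into $\int g(x^{-1}z)F(z)\,dz=\langle\lambda(x)g,\bar F\rangle$. Also $\|u\|_\infty\le\|u\|_{A(G)}$, and left and right translations are isometric on $A(G)$. Right translation is continuous: if $u(x)=\langle\lambda(x)f,g\rangle$, then $u(xk)=\langle\lambda(x)\lambda(k)f,g\rangle$, so $u(\cdot\,k)$ and $u$ differ in norm by at most $\|\lambda(k)f-f\|_2\|g\|_2$. Finally, approximating $f,g$ in $L^2$ by functions of compact support shows that compactly supported functions are dense in $A(G)$.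

**(F2)** Let $G$ be compact with normalized Haar measure. For $\pi\in\hat G$ put $d_\pi=\dim\pi$ and $\hat u(\pi)=\int u(x)\pi(x)^*dx$. Let $E_\pi\subset L^2(G)$ be the span of the matrix coefficients of $\pi$, and $u_\pi$ the orthogonal projection of $u$ to $E_\pi$. Then
$$\|u\|_{A(G)}=\sum_\pi d_\pi\|\hat u(\pi)\|_1\ \ (\text{trace norm}),\qquad \|u_\pi\|_2^2=d_\pi\|\hat u(\pi)\|_{HS}^2 .$$
Since $\|\cdot\|_1\ge\|\cdot\|_{HS}$, this gives
$$\|u\|_{A(G)}\ \ge\ \sum_\pi d_\pi^{1/2}\|u_\pi\|_2. \tag{1}$$

**(F3)** Let $H$ be an open subgroup of $G$. Restriction $A(G)\to A(H)$ is contractive and extension by $0$ is an isometry $A(H)\to A(G)$ (Eymard). For restriction: $L^2(G)$, under $\lambda|_H$, is a direct sum of copies of $L^2(H)$ (one for each coset $Hx$). For extension: if $f,g\in L^2(H)$ are extended by $0$, then $\langle\lambda(x)f,g\rangle=0$ for $x\notin H$, because $xH\cap H=\emptyset$. So extension does not increase the norm; restricting again gives back the original function, so it does not decrease it either.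

**(F4)** In a regular semisimple commutative Banach algebra, a closed ideal $I$ with hull $h(I)$ contains $j(h(I))$ (Kaniuth, *A Course in Commutative Banach Algebras*, Section 5.1).

One tool is needed throughout. For $w\in A(G)$ put
$$Pw(x)=\int_K w(xk)\,dk .$$
By (F1) this is an integral of a norm-continuous function of $k$ with values in $A(G)$, so $P$ is a contractive projection of $A(G)$ onto $A(G/K)$. It maps compactly supported functions to compactly supported ones, since $\operatorname{supp}Pw\subseteq(\operatorname{supp}w)K$. Hence compactly supported functions are dense in $A(G/K)$: if $w_i\to u\in A(G/K)$ with $w_i$ compactly supported, then $Pw_i\to Pu=u$. Also $P(uw)=u\,P(w)$ for $u\in A(G/K)$.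

Now the easy case.

**Proposition 1.** Let $K$ be a compact open subgroup of $G$. Spectral synthesis holds for $A(G/K)$ if and only if $u\in\overline{uA(G/K)}$ for every $u\in A(G/K)$.

*Proof.* Since $K$ is open, $G/K$ is discrete and compact support means finite support. Each point mass is in the algebra: $1_{xK}(y)=|K|^{-1}\langle\lambda(y)1_K,1_{xK}\rangle$, because $|yK\cap xK|$ is $|K|$ or $0$. So every finitely supported function is in $A(G/K)$.

Suppose $u\in\overline{uA(G/K)}$ for all $u$. Let $u\in k(E)$ and $\varepsilon>0$. Choose $v\in A(G/K)$ with $\|u-uv\|_A<\varepsilon$, and a finitely supported $w$ with $\|v-w\|_A<\varepsilon/(1+\|u\|_A)$. Then $\|u-uw\|_A<2\varepsilon$. The function $uw$ has finite support, and this support misses $E$ because $u=0$ on $E$. So $uw\in j(E)$.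

Conversely, suppose synthesis holds, let $u\in A(G/K)$, and let $E=\{x:u(x)=0\}$. Then $u\in k(E)=\overline{j(E)}$. An element $v\in j(E)$ has finite support on which $u$ does not vanish, so $v/u$ (set to $0$ off $\operatorname{supp}v$) is finitely supported and $v=u\cdot(v/u)\in uA(G/K)$. Hence $u\in\overline{uA(G/K)}$. $\square$

What changes when $K$ is not open? Exactly one thing in the first half: on a discrete space a function vanishing on $E$ vanishes on a neighborhood of $E$. If $G/K$ is not discrete, $u\in k(E)$ may be nonzero at points arbitrarily close to $E$, and cutting it off near $E$ may cost a lot of norm. There is a known result in the direction that the cost is fatal.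

**Known result (nilpotent case).** If $G$ contains a nilpotent open subgroup, $K$ is a compact subgroup of $G$, and spectral synthesis holds for $A(G/K)$, then $K$ is open in $G$.

The slides "Spectral Synthesis and Ideal Theory Lecture 3" are the source of the following problem.

**Conjecture.** For every locally compact group $G$ and every compact subgroup $K$: if spectral synthesis holds for $A(G/K)$, then $K$ is open in $G$ and $u\in\overline{uA(G/K)}$ for every $u\in A(G/K)$.

The conjecture is false. We shall see that the second conclusion always follows from synthesis, and that the first one can fail for a compact group, with $G/K$ equal to the $p$-adic integers.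

## 2. Towers of open subgroups and the cut-off at level $N$

To test the conjecture we want spaces $G/K$ that are not discrete but are as close to discrete as possible: limits of finite spaces.

**Setting (S).** $G$ is a compact group, $G=H_0\supsetneq H_1\supsetneq H_2\supsetneq\cdots$ are open subgroups, $K=\bigcap_nH_n$, $X=G/K$, and $N_n=[G:H_n]$.

Then $N_0=1$ and $N_{n+1}=N_n[H_n:H_{n+1}]\ge2N_n$. Since $[G:K]\ge N_n$ for all $n$, the index of $K$ is infinite; an open subgroup of a compact group has finite index, so $K$ is not open.

*Example.* $G=\mathbb Z_p$, $H_n=p^n\mathbb Z_p$, $K=\{0\}$, $X=\mathbb Z_p$, $N_n=p^n$.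

The *level-$n$ balls* are the sets $xH_n/K\subset X$. They are clopen, there are $N_n$ of them, each has measure $1/N_n$ for the invariant probability measure on $X$, and two balls (of any levels) are nested or disjoint. They form a base of the topology. Indeed, let $W\subset X$ be open and $xK\in W$. The decreasing compact sets $xH_n$ have intersection $xK\subset q^{-1}(W)$, and $q^{-1}(W)$ is open, so $xH_n\subset q^{-1}(W)$ for some $n$.

Let $\mathcal E_n$ be averaging over level-$n$ balls, that is, averaging under right translation by $H_n$. It is the orthogonal projection of $L^2(X)$ onto the functions that are constant on level-$n$ balls, and $\mathcal E_n\mathcal E_m=\mathcal E_{\min(n,m)}$. Put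
$$D_0=\mathcal E_0,\qquad D_n=\mathcal E_n-\mathcal E_{n-1}\ (n\ge1),\qquad V_n=D_nL^2(X).$$
The spaces $V_n$ are mutually orthogonal and invariant under left translation, $\dim V_n\le N_n$, and $\dim V_n=N_n-N_{n-1}$ for $n\ge1$.

For $f\in C(X)$, $\mathcal E_nf\to f$ uniformly. Indeed, given $\varepsilon>0$, each point lies in a ball on which $f$ oscillates by less than $\varepsilon$; finitely many of these cover $X$; if $n$ is at least all their levels, every level-$n$ ball lies inside one of them, so $\|\mathcal E_nf-f\|_\infty\le\varepsilon$. Hence, uniformly,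
$$f=\mathcal E_Nf+\sum_{n>N}D_nf . \tag{2}$$

There is now an obvious way to approximate $f\in k(E)$ by elements of $j(E)$. Let $E_N$ be the union of the level-$N$ balls meeting $E$; it is clopen. By (F3) and translation, $1_{xH_N}\in A(G/K)$, so $f1_{X\setminus E_N}\in A(G/K)$. Its support lies in $X\setminus E_N$, so $f1_{X\setminus E_N}\in j(E)$. Hence $E$ is a set of synthesis as soon as
$$\|f1_{E_N}\|_A\to0\quad\text{for all }f\in k(E). \tag{3}$$
We know that $f1_{E_N}\to0$ uniformly; the question is the $A$-norm.

Try this on $G=X=\mathbb Z_p$, $K=\{0\}$. All $d_\pi$ are $1$, so by (F2) $\|f\|_A=\sum_\chi|\hat f(\chi)|$, summed over the characters of $\mathbb Z_p$. A character of exact order $p^n$ lies in $V_n$. Put $g=f1_{E_N}$. For $n>N$ the function $1_{E_N}$ is constant on level-$(n-1)$ balls, so $D_ng=1_{E_N}D_nf$. The tail $\sum_{n>N}\|D_nf\|_A$ tends to $0$, so one would like the estimate $\|1_{E_N}h\|_A\le C\|h\|_A$ for $h\in V_n$, $n>N$, with $C$ independent of $N$ and $E$. This is where the attempt stops: no such $C$ exists.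

To check this, let $M=p^N$ and choose signs $\epsilon_x=\pm1$, $x\in\mathbb Z/M$, independently at random. For a character $\chi$ of $\mathbb Z/M$ the coefficient $Y=\frac1M\sum_x\epsilon_x\overline{\chi(x)}$ satisfies $\mathbb E|Y|^2=1/M$. Expanding $|Y|^4$, only the three ways of pairing indices contribute, so $\mathbb E|Y|^4\le3M^2\cdot M^{-4}=3/M^2$. By Hölder, $\mathbb E|Y|^2\le(\mathbb E|Y|)^{2/3}(\mathbb E|Y|^4)^{1/3}$, hence $\mathbb E|Y|\ge M^{-3/2}\cdot M/\sqrt3=1/\sqrt{3M}$. Summing over the $M$ characters, some choice of signs has $\|\epsilon\|_A\ge\sqrt{M/3}$. With $F=\{x:\epsilon_x=1\}$ we have $1_F=\frac12(1+\epsilon)$, so $\|1_F\|_A\ge\frac12(\sqrt{M/3}-1)$. Let $E\subset\mathbb Z_p$ be the preimage of $F$; then $E_N=E$. If $h$ is a character of exact order $p^n$, $n>N$, then $\|h\|_A=1$, while $\|1_Eh\|_A=\|1_E\|_A\ge\frac12(\sqrt{p^N/3}-1)$, because multiplying by $h$ only permutes the Fourier coefficients.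

By the nilpotent result no cleverer argument rescues $\mathbb Z_p$ itself: synthesis fails there. The computation also shows what to wish for. Multiplication by an indicator function is bad for an $\ell^1$-norm of Fourier coefficients, but it is a contraction for an $L^2$-norm. If the $A$-norm on each $V_n$ were a multiple of the $L^2$-norm, the step that just failed would be trivial.

## 3. Large irreducible pieces make the norm an $L^2$-norm on each level

Let us see the wish come true in the smallest case. Let $G=S_3=\mathbb Z/3\rtimes\{\pm1\}$, $K=\{\pm1\}$, $G/K=\mathbb Z/3$. As a function on $\mathbb Z/3$ alone, the character $f(x)=e^{2\pi ix/3}$ has $A(\mathbb Z/3)$-norm $1$. Its norm in $A(G/K)$ is different. For right $K$-invariant $f$ we have $\hat f(\pi)=\pi(k)\hat f(\pi)$ for $k\in K$ (substitute $x=yk^{-1}$ in the integral), so $\hat f(\pi)$ has range in the $K$-fixed vectors $\pi^K$. For the sign character there are none, and for the trivial representation $\hat f=0$ since $f$ has mean $0$. So $f$ lives on the $2$-dimensional $\pi$, where $\pi^K$ is a line (the nontrivial element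 of $K$ has eigenvalues $1,-1$). Thus $\hat f(\pi)$ has rank one, its trace norm equals its Hilbert–Schmidt norm, and (F2) gives
$$\|f\|_A=2\,\|\hat f(\pi)\|_{HS}=2\cdot2^{-1/2}\|f\|_2=\sqrt2 .$$
The same computation applies to every mean-zero $f$ on $\mathbb Z/3$: $\|f\|_A=\sqrt2\,\|f\|_2$. The two characters $e^{\pm2\pi ix/3}$, separate for $\mathbb Z/3$, have been fused by $\{\pm1\}$ into one irreducible space, and on it the norm is Hilbertian.

For setting (S) we ask for this at all levels, up to a constant. For $f\in C(X)$ put
$$\|f\|_b=\sum_{n\ge0}N_n^{1/2}\|D_nf\|_2\in[0,\infty].$$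

**Definition (Condition $(\mathrm D_c)$, $0<c\le1$).** For every $n$, every irreducible subrepresentation of the left-translation representation of $G$ on $V_n$ has dimension at least $cN_n$.

Since $\dim V_n\le N_n$, this says that the pieces of $V_n$ are as large as they can be, up to the factor $c$. For $G=\mathbb Z_p$ it fails for every $c$: the pieces are the lines spanned by characters. There $\|\chi\|_A=1$ but $\|\chi\|_b=p^{n/2}$ for $\chi$ of exact order $p^n$.

**Proposition 2.** In setting (S):

(i) If $f\in C(X)$ and $\|f\|_b<\infty$, then $f\in A(G/K)$ and $\|f\|_A\le\|f\|_b$.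

(ii) Under $(\mathrm D_c)$, $\|f\|_b\le C\|f\|_A$ for all $f\in A(G/K)$, with $C=c^{-1/2}\bigl(1+\log_2(1/c)\bigr)$.

*Proof.* **Step 1: the upper bound (i), which needs no condition.** Let $h\in V_n$. As a function on $G$ it is right $H_n$-invariant, so $h(x)=\int h(xy)\,N_n1_{H_n}(y)\,dy$. Since $\|N_n1_{H_n}\|_2=N_n\cdot N_n^{-1/2}=N_n^{1/2}$, (F1) gives $\|h\|_A\le N_n^{1/2}\|h\|_2$. Hence, if $\|f\|_b<\infty$, the series $\sum_nD_nf$ converges absolutely in the Banach space $A(G/K)$, to an element of norm at most $\|f\|_b$. It also converges uniformly to $f$ by (2). As $\|\cdot\|_\infty\le\|\cdot\|_A$, the two limits agree.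

**Step 2: for (ii), locate the representations that meet $V_n$.** The space $E_\pi$ is invariant under left and right translations, so the projection $u\mapsto u_\pi$ commutes with both. Hence it preserves right $K$-invariance and commutes with $\mathcal E_n$ and $D_n$. Under left translation by $g$ the coefficient $\langle\pi(x)v,w\rangle$ becomes $\langle\pi(x)v,\pi(g)w\rangle$, so $E_\pi$ is a multiple of $\bar\pi$, and so is each of its left-invariant subspaces. If $V_n\cap E_\pi\ne0$, it therefore contains an irreducible subrepresentation of $V_n$ of dimension $d_\pi$, and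
$$cN_n\le d_\pi\le\dim V_n\le N_n. \tag{4}$$

**Step 3: each $\pi$ meets few levels.** Suppose $V_n\cap E_\pi\ne0\ne V_m\cap E_\pi$ with $n<m$. By (4), $cN_m\le d_\pi\le N_n$, so $2^{m-n}\le N_m/N_n\le1/c$. Thus the indices $n$ with $V_n\cap E_\pi\ne0$ lie within distance $\log_2(1/c)$ of each other, and there are at most $M=1+\log_2(1/c)$ of them.

**Step 4: sum up.** Let $f\in A(G/K)$. Then $D_nf=\sum_\pi D_nf_\pi$ in $L^2$, and $D_nf_\pi\in V_n\cap E_\pi$. Using $N_n\le d_\pi/c$ when this space is nonzero, $\|D_nf_\pi\|_2\le\|f_\pi\|_2$, and (1),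
$$\|f\|_b\le\sum_\pi\ \sum_{n:\,V_n\cap E_\pi\ne0}N_n^{1/2}\|D_nf_\pi\|_2\le\sum_\pi M\Bigl(\frac{d_\pi}c\Bigr)^{1/2}\|f_\pi\|_2\le Mc^{-1/2}\|f\|_A.\qquad\square$$

## 4. Synthesis by cutting off along balls

Under $(\mathrm D_c)$ the algebra $A(G/K)$ consists of the continuous $f$ with $\|f\|_b<\infty$, a Besov-type condition, and we can run the cut-off argument in the norm $\|\cdot\|_b$.

**Theorem A.** In setting (S) assume $(\mathrm D_c)$. Let $E\subseteq X$ be closed and let $E_N$ be the union of the level-$N$ balls meeting $E$. For $f\in k(E)$ put $\tau_N(f)=\sum_{n>N}N_n^{1/2}\|D_nf\|_2$. Then $f1_{X\setminus E_N}\in j(E)$ and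
$$\|f-f1_{X\setminus E_N}\|_A\le(3+\sqrt2)\,\tau_N(f)\longrightarrow0 .$$
Consequently spectral synthesis holds for $A(G/K)$, although $K$ is not open. Moreover $(1_{X\setminus E_N})_N$ is a sequential approximate identity for $k(E)$ consisting of idempotents in $j(E)$.

*Proof.* Let $f\in k(E)$. By Proposition 2(ii), $\|f\|_b<\infty$, so the tails $\tau_N(f)$ are finite and tend to $0$. Put $g=f1_{E_N}$, which is continuous since $E_N$ is clopen. Steps 1–3 bound $\|g\|_b$.

**Step 1: the levels $n>N$, finer than the cut-off.** The function $1_{E_N}$ is constant on level-$N$ balls, hence on level-$(n-1)$ balls and level-$n$ balls. So it can be pulled out of both averages: $D_ng=1_{E_N}D_nf$. Multiplication by an indicator is an $L^2$-contraction, so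
$$\sum_{n>N}N_n^{1/2}\|D_ng\|_2\le\tau_N(f). \tag{5}$$

**Step 2: the levels $n\le N$ are controlled by one function.** For $n\le N$ we have $D_ng=D_n\mathcal E_Ng$, so $\|D_ng\|_2\le\|\mathcal E_Ng\|_2$. Since $N_{N-j}\le2^{-j}N_N$,
$$\sum_{n\le N}N_n^{1/2}\|D_ng\|_2\le N_N^{1/2}\sum_{j\ge0}2^{-j/2}\,\|\mathcal E_Ng\|_2=(2+\sqrt2)\,N_N^{1/2}\|\mathcal E_Ng\|_2, \tag{6}$$
because $1/(1-2^{-1/2})=\sqrt2(\sqrt2+1)=2+\sqrt2$.

**Step 3: use that $f$ vanishes on $E$ to bound $\mathcal E_Ng$.** The function $\mathcal E_Ng$ equals $\mathcal E_Nf$ on the level-$N$ balls meeting $E$ and $0$ on the others. Let $B$ be a level-$N$ ball meeting $E$ and choose $x_B\in B\cap E$. By (2), $0=f(x_B)=\mathcal E_Nf(x_B)+\sum_{n>N}D_nf(x_B)$, and $\mathcal E_Nf$ is constant on $B$, so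
$$\bigl|\mathcal E_Nf|_B\bigr|\le\sum_{n>N}a_{n,B},\qquad a_{n,B}=\sup_B|D_nf| .$$
The average of $f$ over $B$ is thus controlled by fine-scale terms. Now $D_nf$ is constant on level-$n$ balls; these have measure $1/N_n$ and subdivide $B$. So $a_{n,B}^2\cdot\frac1{N_n}\le\|1_BD_nf\|_2^2$, that is, $a_{n,B}\le N_n^{1/2}\|1_BD_nf\|_2$. With all sums over the finitely many $B$ meeting $E$, Minkowski's inequality in $\ell^2$ gives
$$\|\mathcal E_Ng\|_2=N_N^{-1/2}\Bigl(\sum_B\bigl|\mathcal E_Nf|_B\bigr|^2\Bigr)^{1/2}\le N_N^{-1/2}\sum_{n>N}\Bigl(\sum_Ba_{n,B}^2\Bigr)^{1/2}\le N_N^{-1/2}\sum_{n>N}N_n^{1/2}\|D_nf\|_2=N_N^{-1/2}\tau_N(f).$$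
The last inequality holds because the balls $B$ are disjoint, so $\sum_B\|1_BD_nf\|_2^2\le\|D_nf\|_2^2$. The factor $N_N^{-1/2}$ is exactly what (6) needs.

**Step 4: conclude.** By (5), (6) and Step 3, $\|g\|_b\le(1+2+\sqrt2)\,\tau_N(f)<\infty$. By Proposition 2(i), $g\in A(G/K)$ and $\|g\|_A\le(3+\sqrt2)\tau_N(f)$. Hence $f1_{X\setminus E_N}=f-g\in A(G/K)$. Its support lies in the compact clopen set $X\setminus E_N$, which is disjoint from $E$, so it is in $j(E)$. This proves the displayed estimate, and $k(E)\subseteq\overline{j(E)}$. The reverse inclusion always holds, so $E$ is a set of synthesis. We saw in Section 2 that $K$ is not open. Finally, $1_{X\setminus E_N}$ is constant on level-$N$ balls, so $\|1_{X\setminus E_N}\|_b$ is a finite sum; by Proposition 2(i) this idempotent lies in $A(G/K)$, hence in $j(E)$. The displayed estimate says that these idempotents form an approximate identity for $k(E)$. $\square$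

## 5. The $p$-adic integers under affine maps

In $S_3$ the group $\{\pm1\}=(\mathbb Z/3)^\times$ fused the nontrivial characters of $\mathbb Z/3$. To fuse the characters of exact order $p^n$ of $\mathbb Z_p$, for all $n$ at once, let all of $\mathbb Z_p^\times$ act.

**Theorem B.** Let $p$ be a prime, let $G=\mathbb Z_p\rtimes\mathbb Z_p^\times$ with $(a,s)(b,t)=(a+sb,st)$, and let $K=\{0\}\times\mathbb Z_p^\times$. Then spectral synthesis holds for $A(G/K)$, and $K$ is not open in $G$. Hence the conjecture is false.

*Proof.* **Step 1: place the example in setting (S).** $G$ is a compact group. Let $H_n=p^n\mathbb Z_p\rtimes\mathbb Z_p^\times$. These are open subgroups, strictly decreasing, with $H_0=G$, $N_n=[G:H_n]=p^n$ and $\bigcap_nH_n=K$. So (S) holds and $K$ is not open. The map $(a,s)K\mapsto a$ identifies $X$ with $\mathbb Z_p$; the action becomes $(a,s)\cdot x=a+sx$, the invariant measure is Haar measure on $\mathbb Z_p$, and the level-$n$ balls are the cosets of $p^n\mathbb Z_p$.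

**Step 2: describe $V_n$.** $V_0=\mathbb C1$. For $n\ge1$, the functions constant on cosets of $p^n\mathbb Z_p$ are spanned by the characters trivial on $p^n\mathbb Z_p$. The averaging $\mathcal E_{n-1}$ fixes those that are trivial on $p^{n-1}\mathbb Z_p$ and kills the others. So $V_n$ is spanned by the characters of exact order $p^n$,
$$\chi_c(x)=e^{2\pi icx/p^n},\qquad c\in(\mathbb Z/p^n)^\times .$$

**Step 3: $V_n$ is irreducible.** Let $0\ne W\subseteq V_n$ be $G$-invariant. Translation by $a$ multiplies $\chi_c$ by $\chi_c(-a)$, and for different $c$ these are different characters of $a\in\mathbb Z_p$. So $W$, being translation invariant, is spanned by the $\chi_c$ it contains. The element $(0,s)$ sends $\chi_c$ to $\chi_c(s^{-1}\,\cdot)=\chi_{cs^{-1}}$, and $\mathbb Z_p^\times$ acts transitively on $(\mathbb Z/p^n)^\times$ in this way. So $W$ contains all $\chi_c$, and $W=V_n$.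

**Step 4: check $(\mathrm D_{1/2})$.** For $n\ge1$ the only irreducible subrepresentation of $V_n$ is $V_n$, of dimension $p^n-p^{n-1}=p^n(1-\frac1p)\ge\frac12N_n$; and $\dim V_0=1=N_0$. Theorem A applies. $\square$

This does not contradict the nilpotent result. Every open subgroup of $G$ contains $L=p^m\mathbb Z_p\rtimes(1+p^m\mathbb Z_p)$ for some $m\ge1$. With $s=1+p^m$ one computes the commutator $(0,s)(b,1)(0,s)^{-1}(b,1)^{-1}=((s-1)b,1)$. Iterating from $b=p^m$ gives $((s-1)^jb,1)\ne(0,1)$ for all $j$, so $L$ is not nilpotent.

## 6. The approximation condition and passage to open subgroups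

Openness of $K$ can fail. The other half of the conjecture survives, and the pair of conditions "$K$ open and $u\in\overline{uA(G/K)}$" can be corrected by replacing $K$, as the open subgroup, by any open $H\supseteq K$.

**Theorem C.** Let $G$ be a locally compact group and $K$ a compact subgroup.

(a) If synthesis holds for $A(G/K)$, then $u\in\overline{uA(G/K)}$ for all $u\in A(G/K)$.

(b) Let $H\supseteq K$ be an open subgroup of $G$. Synthesis holds for $A(G/K)$ if and only if it holds for $A(H/K)$ and $u\in\overline{uA(G/K)}$ for all $u\in A(G/K)$.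

*Proof of (a).* In Proposition 1 we divided by $u$; in general (F4) replaces the division. Let $I=\overline{uA(G/K)}$, a closed ideal. Its hull is $Z(u)=\{x:u(x)=0\}$: for every $x$ some $v\in A(G/K)$ has $v(x)\ne0$, so $uv(x)=0$ for all $v$ exactly when $u(x)=0$. By (F4), $I\supseteq j(Z(u))$. By synthesis, $u\in k(Z(u))=\overline{j(Z(u))}\subseteq I$.

*Proof of (b).* **Step 1: realize $A(H/K)$ inside $A(G/K)$.** By (F3), $u\mapsto1_Hu$ is a contraction of $A(G)$; conjugating with left translations, so is $u\mapsto1_{xH}u$. It preserves right $K$-invariance because $K\subseteq H$. Hence extension by $0$ identifies $A(H/K)$ isometrically with $1_{H/K}A(G/K)$. Note that $H/K$ is clopen in $G/K$.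

**Step 2: synthesis passes from $G/K$ to $H/K$.** Assume synthesis for $A(G/K)$. The condition $u\in\overline{uA(G/K)}$ is (a). Let $E\subseteq H/K$ be closed; it is closed in $G/K$. If $u\in A(H/K)$ vanishes on $E$, its extension by $0$ lies in $k(E)\subseteq A(G/K)$, so it is a limit of $v_i\in j(E)\subseteq A(G/K)$. The restrictions $v_i|_{H/K}$ have compact support disjoint from $E$, and they converge to $u$ in $A(H/K)$ since restriction is contractive.

**Step 3: for the converse, reduce to compact support.** Assume the two conditions. Let $E\subseteq G/K$ be closed, $u\in k(E)$, $\varepsilon>0$. Choose $v\in A(G/K)$ with $\|u-uv\|_A<\varepsilon$ and a compactly supported $w\in A(G/K)$ with $\|v-w\|_A<\varepsilon/(1+\|u\|_A)$; such $w$ exists by the density shown in Section 1. Then $\|u-uw\|_A<2\varepsilon$.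

**Step 4: cut into cosets of $H$.** The support of $uw$ is compact, hence covered by finitely many disjoint open sets $x_iH/K$, $i=1,\dots,r$ (if the support is empty, then $uw=0\in j(E)$). So $uw=\sum_i1_{x_iH/K}uw$. The function $y\mapsto(uw)(x_iy)$, $y\in H/K$, is a left translate of the $i$-th summand. It lies in $A(H/K)$ by Step 1 and vanishes on the closed set $x_i^{-1}E\cap H/K$. By synthesis for $A(H/K)$ it is within $\varepsilon/r$ of an element of $A(H/K)$ with compact support disjoint from that set. Translate this element back: its support is a compact subset of $x_iH/K$ disjoint from $E$. The sum over $i$ lies in $j(E)$ and is within $\varepsilon$ of $uw$, hence within $3\varepsilon$ of $u$. $\square$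

If $K$ is open we may take $H=K$: then $A(H/K)=\mathbb C$, synthesis holds trivially, and (b) becomes Proposition 1.

**Example (a noncompact counterexample).** Let $G=\mathbb Q_p\rtimes\mathbb Z_p^\times$, $K=\{0\}\times\mathbb Z_p^\times$, $H=\mathbb Z_p\rtimes\mathbb Z_p^\times$. The subgroup $H$ is open and contains $K$; synthesis holds for $A(H/K)$ by Theorem B. The condition $u\in\overline{uA(G/K)}$ holds as well. One way to see it: $G$ is solvable, hence amenable, so $A(G)$ has a bounded approximate identity $(e_\alpha)$ (Leptin), and $\|uPe_\alpha-u\|_A=\|P(ue_\alpha-u)\|_A\to0$ for $u\in A(G/K)$. One can also check it by hand. Let $L_m=p^{-m}\mathbb Z_p\rtimes\mathbb Z_p^\times$, a compact open subgroup; $e_m=1_{L_m}=|L_m|^{-1}\langle\lambda(\cdot)1_{L_m},1_{L_m}\rangle$ has norm at most $1$ and is right $K$-invariant. Given $u$ and $\varepsilon$, take a compactly supported $w\in A(G/K)$ with $\|u-w\|_A<\varepsilon$ and $m$ with $\operatorname{supp}w\subseteq p^{-m}\mathbb Z_p$. Then $we_m=w$ and $\|u-ue_m\|_A\le\|u-w\|_A+\|(w-u)e_m\|_A<2\varepsilon$. By Theorem C(b), synthesis holds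 for $A(G/K)$, where $G/K=\mathbb Q_p$, and $K$ is not open.

## 7. Finite and infinite groups of dilations

How many dilations does one need? With none, $G=\mathbb Z_p$ and synthesis fails; with all of them it holds.

**Theorem D.** Let $K$ be a closed subgroup of $\mathbb Z_p^\times$ and $G=\mathbb Z_p\rtimes K$, so $G/K=\mathbb Z_p$. Spectral synthesis holds for $A(G/K)$ if and only if $K$ is infinite. ($K$ is never open in $G$.)

*Proof.* $G$ is compact and $[G:K]=\infty$, so $K$ is not open.

**Step 1: finite $K$.** Then $\mathbb Z_p\times\{1\}$ is an open abelian, hence nilpotent, subgroup of $G$. If synthesis held, the nilpotent result would make $K$ open. So synthesis fails.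

**Step 2: an infinite closed $K$ contains $1+p^m\mathbb Z_p$ for some $m\ge1$.** The subgroup $1+p^2\mathbb Z_p$ has finite index in $\mathbb Z_p^\times$, so $K'=K\cap(1+p^2\mathbb Z_p)$ has finite index in $K$ and is infinite and closed. The $p$-adic logarithm is an isomorphism of topological groups from $1+p^2\mathbb Z_p$ onto $p^2\mathbb Z_p\cong\mathbb Z_p$ (the exponent $2$ makes this true also for $p=2$). The nonzero closed subgroups of $\mathbb Z_p$ are the $p^r\mathbb Z_p$, which are open. So $K'$ is open in $1+p^2\mathbb Z_p$ and contains some $1+p^m\mathbb Z_p$.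

**Step 3: check $(\mathrm D_c)$ with $c=p^{-m}$.** Take $H_n=p^n\mathbb Z_p\rtimes K$. Then $N_n=p^n$, $\bigcap_nH_n=K$, setting (S) holds, and the level-$n$ balls and the spaces $V_n$ are those of Theorem B. For $n=0$ the bound $\dim\ge cN_0=p^{-m}$ is trivial. Let $n\ge1$ and let $0\ne W\subseteq V_n$ be invariant. As in Theorem B, translation invariance shows that $W$ is spanned by the characters it contains, and with each $\chi_c$ it contains the whole orbit of $\chi_c$ under $K$. Units act freely on $(\mathbb Z/p^n)^\times$ by multiplication, so the orbit has as many elements as the image of $K$ in $(\mathbb Z/p^n)^\times$. If $n\ge m$, this image contains $(1+p^m\mathbb Z_p)/(1+p^n\mathbb Z_p)$, which has $p^{n-m}$ elements. If $n<m$, then $1\ge p^{n-m}$. In both cases $\dim W\ge p^{-m}N_n$. Theorem A gives synthesis. $\square$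

## 8. Boundaries of rooted trees and the exact norm

In the $S_3$ example the norm was equal to $d^{1/2}\|f\|_2$ on the mean-zero functions, not just comparable to it. This exactness holds whenever the finite quotients have as few orbits as possible.

**Theorem E.** In setting (S) suppose that, for every $n$, $H_n$ has exactly $n+1$ orbits on $G/H_n$. Then each $V_n$ is irreducible, the $V_n$ are pairwise inequivalent, and with $d_n=\dim V_n=N_n-N_{n-1}$ (and $d_0=1$),
$$A(G/K)=\Bigl\{f\in C(X):\ \sum_nd_n^{1/2}\|D_nf\|_2<\infty\Bigr\},\qquad\|f\|_A=\sum_nd_n^{1/2}\|D_nf\|_2 ,$$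
the second formula being an exact equality. Spectral synthesis holds for $A(G/K)$, and $K$ is not open.

*Proof.* **Step 1: irreducibility by counting the commutant.** The operators on $\ell^2(G/H_n)$ commuting with $G$ are the matrices constant on the $G$-orbits of pairs. These orbits correspond to the $H_n$-orbits on $G/H_n$, so the commutant has dimension $n+1$. On the other hand $\ell^2(G/H_n)\cong V_0\oplus\dots\oplus V_n$, where all $n+1$ invariant summands are nonzero since $N_j>N_{j-1}$. The $n+1$ projections onto them already span a commutant of dimension $n+1$. If some $V_j$ were reducible, the projection onto a proper invariant subspace of $V_j$ would give one more dimension; if $V_i\cong V_j$ with $i\ne j$, an intertwiner $V_i\to V_j$ would. So the $V_j$ are irreducible and pairwise inequivalent.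

**Step 2: synthesis.** For $n\ge1$, $N_{n-1}\le N_n/2$ gives $d_n\ge N_n/2$, and $d_0=N_0$. So $(\mathrm D_{1/2})$ holds. Theorem A gives synthesis, and $K$ is not open.

**Step 3: match representations with levels.** Continuous functions are dense in $L^2(X)$, the $\mathcal E_n$ are contractions, and $\mathcal E_nf\to f$ for continuous $f$. So $L^2(X)$ is the Hilbert sum of the $V_n$. Under left translation $E_\pi$ is the $\bar\pi$-isotypic part of $L^2(G)$, so $E_\pi\cap L^2(X)$ is the $\bar\pi$-isotypic part of $L^2(X)$. By Step 1 it is either $0$ or exactly one $V_n$, and then $d_\pi=d_n$; every $V_n$ arises in this way from exactly one $\pi$. For $f\in L^2(X)$ this gives $f_\pi=D_nf$ in the second case and $f_\pi=0$ in the first.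

**Step 4: the Fourier coefficients have rank at most one.** The function $x\mapsto\langle\pi(x)v,w\rangle$ with $w\ne0$ is right $K$-invariant exactly when $v\in\pi^K$, so $\dim(E_\pi\cap L^2(X))=d_\pi\dim\pi^K$. If this space is $V_n$, then $d_n=d_\pi\dim\pi^K=d_n\dim\pi^K$, so $\dim\pi^K=1$. For right $K$-invariant $f$ we have, substituting $x=yk^{-1}$, $\hat f(\pi)=\pi(k)\hat f(\pi)$ for all $k\in K$. So the range of $\hat f(\pi)$ lies in the line $\pi^K$, and $\|\hat f(\pi)\|_1=\|\hat f(\pi)\|_{HS}$.

**Step 5: the norm and the converse inclusion.** For $f\in A(G/K)$, (F2) and Steps 3 and 4 give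
$$\|f\|_A=\sum_nd_n\cdot d_n^{-1/2}\|D_nf\|_2=\sum_nd_n^{1/2}\|D_nf\|_2 .$$
Conversely, let $f\in C(X)$ have finite sum on the right. Since $N_n\le2d_n$, $\|f\|_b\le\sqrt2\sum_nd_n^{1/2}\|D_nf\|_2<\infty$, so $f\in A(G/K)$ by Proposition 2(i). $\square$

**Example 1 (trees).** Let $T$ be a spherically homogeneous rooted tree with arbitrary finite branching numbers $\ge2$, let $G=\mathrm{Aut}(T)$, let $v_0,v_1,\dots$ be a ray from the root, $H_n$ the stabilizer of $v_n$, and $K$ the stabilizer of the ray. $G$ is transitive on each level, so $G/H_n$ is the set of level-$n$ vertices, and $G/K=\partial T$. For $j<n$ consider the level-$n$ vertices whose path from the root leaves the path to $v_n$ at $v_j$. They lie below the children of $v_j$ other than $v_{j+1}$. Subtrees at vertices of the same level are isomorphic, so automorphisms that move only the part of $T$ below these children permute these vertices transitively, and they fix $v_n$. Together with $\{v_n\}$ this gives $n+1$ nonempty sets, one for each possible distance from $v_n$. As $H_n$ preserves distance from $v_n$, these are the orbits.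

**Example 2 (the projective line).** Let $G=GL_2(\mathbb Z_p)$, $K$ the upper triangular subgroup, and $H_n=\left\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in G:c\in p^n\mathbb Z_p\right\}$, so $H_0=G$ and $\bigcap_nH_n=K$. Since $H_n$ is the stabilizer of $[1:0]$ in $\mathbb P^1(\mathbb Z/p^n)$, on which $G$ is transitive, $G/H_n=\mathbb P^1(\mathbb Z/p^n)$, and $G/K=\mathbb P^1(\mathbb Q_p)$. An upper triangular matrix with entries $a,b,d$ sends $[x:1]$ to $[(ax+b)/d:1]$, so $K$ is transitive on $\{[x:1]:x\in\mathbb Z_p\}$. It sends $[1:y]$ with $y\in p\mathbb Z_p$ to $[1:dy/(a+by)]$, where $a+by$ is a unit; taking $b=0$ we see that $K$ is transitive on each set $\{[1:y]:|y|=p^{-j}\}$, $j\ge1$. For $n\ge1$, reducing modulo $p^n$, $K$ (hence $H_n$) has at most $1+(n-1)+1=n+1$ orbits on $\mathbb P^1(\mathbb Z/p^n)$: the points $[x:1]$, the points $[1:y]$ with $|y|=p^{-j}$ for $1\le j\le n-1$, and $[1:0]$. There are at least $n+1$, because the sets $H_{j-1}/H_n\setminus H_j/H_n$ $(1\le j\le n)$ and the base point are nonempty, disjoint and $H_n$-invariant. For $n=0$ there is one orbit.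

**Example 3 (the group of Theorem B).** For $G=\mathbb Z_p\rtimes\mathbb Z_p^\times$ an element $(b,t)\in H_n$ acts on $G/H_n=\mathbb Z/p^n$ by $x\mapsto b+tx=tx$. The orbits are $\{0\}$ and the sets of $x=p^j\cdot(\text{unit})$ for $0\le j<n$, which makes $n+1$. So Theorem E applies, and on $G/K=\mathbb Z_p$, with $\hat f(\chi)$ the ordinary Fourier coefficients of $f$ on $\mathbb Z_p$,
$$\|f\|_A=|\hat f(1)|+\sum_{n\ge1}(p^n-p^{n-1})^{1/2}\Bigl(\sum_{\chi\text{ of exact order }p^n}|\hat f(\chi)|^2\Bigr)^{1/2}.$$
Compare $\sum_\chi|\hat f(\chi)|$ for $A(\mathbb Z_p)$: within each level the $\ell^1$-norm has become a multiple of the $\ell^2$-norm.
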